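# Completely additive functions that are nondecreasing on shifted primes

## Thirteen primes and the ratio $f(3)/f(2)$

A function $f:\mathbb N\to\mathbb R$ is called **completely additive** if
$$f(mn)=f(m)+f(n)\qquad\text{for all } m,n\in\mathbb N .$$
Taking $m=n=1$ gives $f(1)=0$. Writing $v_\ell(n)$ for the exponent of the prime $\ell$ in $n$, we get $f(n)=\sum_\ell v_\ell(n)f(\ell)$. So $f$ is determined by its values at the primes, and these values may be prescribed arbitrarily. Examples are $\log n$, the function $v_2(n)$, and the number of prime factors of $n$ counted with multiplicity.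

Suppose we know one more thing about $f$: if we look only at the integers $p+1$ with $p$ prime, then $f$ never goes down. What does this say about $\alpha=f(2)$ and $\beta=f(3)$? Take the primes
$$2,\ 3,\ 5,\ 7,\ 11,\ 17,\ 23,\ 31,\ 47,\ 53,\ 71,\ 107,\ 127,$$
for which $p+1$ has only the prime factors $2$ and $3$. The assumption says
$$f(3)\le f(4)\le f(6)\le f(8)\le f(12)\le f(18)\le f(24)\le f(32)\le f(48)\le f(54)\le f(72)\le f(108)\le f(128).$$
Rewrite each inequality in terms of $\alpha$ and $\beta$.

- $f(3)\le f(4)$ says $\beta\le 2\alpha$, and $f(4)\le f(6)$ says $\alpha\le\beta$. Together, $\alpha\le 2\alpha$, so $\alpha\ge0$.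
- $f(48)\le f(54)$ says $4\alpha+\beta\le\alpha+3\beta$, that is $3\alpha\le2\beta$.
- $f(108)\le f(128)$ says $2\alpha+3\beta\le7\alpha$, that is $3\beta\le5\alpha$.

The other inequalities in the chain reduce to $\alpha\le\beta$ or $\beta\le2\alpha$ again. So thirteen primes already give
$$\tfrac32\,\alpha\le\beta\le\tfrac53\,\alpha ,\qquad \alpha\ge 0 .$$
For $f=c\log$ the ratio is $\log3/\log2=1.5849\ldots$, inside this window. If more primes kept narrowing the window, $f(3)$ would be forced to equal $f(2)\log3/\log2$. If the same held for every pair of primes, $f$ would be a multiple of the logarithm. That this is so is Conjecture 2 in "Research problems in number theory", and it is true.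

**Theorem 1.** If $f$ is real-valued and completely additive, and $f(p+1)\ge f(p'+1)$ for all primes $p>p'$, then $f(n)=c\log n$ for a constant $c\ge0$. It suffices that the hypothesis holds for all $p>p'\ge p_0$, for some $p_0$.

Throughout, $p,p'$ and $\ell$ denote primes.

## Monotone functions on a multiplicative semigroup

If $f$ were nondecreasing on all of $\mathbb N$, we would be done by a theorem of P. Erdős: a completely additive function that is monotonic in $n$ is a constant multiple of $\log n$. In the form we need the proof is short. We do it on a semigroup, because the second theorem below will use it there.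

**Lemma 1.** Let $G$ be a set of positive integers that contains $1$ and is closed under multiplication. Let $g:G\to\mathbb R$ satisfy $g(xy)=g(x)+g(y)$ for $x,y\in G$ and $g(x)\ge g(y)$ for $x>y$ in $G$. Then $g(x)=c\log x$ on $G$ for some $c\ge0$.

*Proof.* We have $g(1)=0$, hence $g\ge0$ by monotonicity. Let $x,y\in G$ with $x,y>1$. For each integer $u\ge1$ choose $v\ge0$ with
$$y^v\le x^u<y^{v+1}.$$
All three numbers lie in $G$, so monotonicity gives $v\,g(y)\le u\,g(x)\le(v+1)\,g(y)$. Taking logarithms in the choice of $v$ gives $v\log y\le u\log x<(v+1)\log y$, so $v/u\to\log x/\log y$ as $u\to\infty$. Divide the inequality for $g$ by $u$ and let $u\to\infty$: $g(x)=g(y)\log x/\log y$. So $g(x)/\log x$ has the same value $c$ for all $x>1$ in $G$, and $c\ge0$ because $g\ge0$. At $x=1$ both sides are $0$. $\blacksquare$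

So the task is this: *given integers $A>B\ge1$, prove $f(A)\ge f(B)$.*

## Why one prescribed pair of primes is too much to ask

The opening computation shows how to get such an inequality. We found $3\alpha\le2\beta$, which is $f(8)\le f(9)$, because $48=8\cdot6$ and $54=9\cdot6$ are both of the form $p+1$; the factor $6$ cancels. We found $f(27)\le f(32)$ because $108=27\cdot4$ and $128=32\cdot4$ are both of this form. In general, if some $m$ makes both
$$Bm-1\quad\text{and}\quad Am-1$$
prime, then the hypothesis gives $f(Bm)\le f(Am)$, and $f(m)$ cancels: $f(B)\le f(A)$.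

So the first approach is to find, for each pair $A>B$, a suitable $m$. Try the next comparison of powers of $2$ and $3$, namely $A=256$, $B=243$. For odd $m$ the number $243m-1$ is even and larger than $2$. For $m=2$ it is $485=5\cdot97$. For $m=4$ it is $971$, a prime, but $256\cdot4-1=1023=3\cdot11\cdot31$. For $m=6$ it is $1457=31\cdot47$, and for $m=8$ it is $1943=29\cdot67$. No $m\le8$ works. To run this approach we need, for *every* prescribed pair $A>B$, a simultaneous prime value of two prescribed linear forms. The theorem on primes that we will quote does not give this. It gives two primes among *many* forms and does not say which two.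

## Admissible sets, and two primes among $k$ forms

**Definition.** A finite set of linear functions $L_i(n)=a_in+b_i$, with $a_i,b_i\in\mathbb Z$ and $a_i\ge1$, is **admissible** if for every prime $\ell$ there is an integer $n_\ell$ such that $\ell\nmid\prod_iL_i(n_\ell)$.

For example, $\{n,n+1\}$ is not admissible: $n(n+1)$ is always even. The set $\{n,n+2\}$ is admissible. For $\ell=2$ take $n=1$; for odd $\ell$ take $n=-1$, where the product is $-1$. For us the important example is a set of forms
$$d_i(n+1)-1,\qquad d_1,\dots,d_k\in\mathbb N .$$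
It is always admissible: taking $n\equiv-1\pmod\ell$ makes every form $\equiv-1\pmod\ell$.

**Proposition (Maynard–Tao for linear forms).** There is an absolute constant $k$ such that for every admissible set of $k$ distinct linear functions $L_i(n)=a_in+b_i$ with $a_i\ge1$, $b_i\ge0$, there are infinitely many positive integers $n$ for which at least two of $L_1(n),\dots,L_k(n)$ are prime.

We derive this from a published theorem of Maynard after using it once. From now on $k$ is the constant of the Proposition.

What does it give directly? Let $d_1<\dots<d_k$ be any positive integers and apply it to the forms $d_i(n+1)-1$. We get some $i<j$ such that $p'=d_i(n+1)-1$ and $p=d_j(n+1)-1$ are both prime, and then $f(d_i)\le f(d_j)$. So under the hypothesis of Theorem 1: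
$$\text{for any integers } 1\le d_1<\dots<d_k \text{ there are } i<j \text{ with } f(d_i)\le f(d_j).\tag{1}$$
In other words, $f$ cannot decrease strictly $k$ times in a row along an increasing sequence. For arbitrary $d_i$ this is weak, since we do not choose $i$ and $j$.

The remedy is to choose the $d_i$ so that every pair $(i,j)$ carries the same information. If $f(A)<f(B)$ for a single pair $A>B$, then complete additivity turns this one descent into a strictly descending run of any length we like: replace the factors $B$ by $A$ one at a time, going through $AB^{k-1},A^2B^{k-2},\dots,A^k$. This contradicts (1).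

## Coefficients in geometric progression: proof of Theorem 1

**Step 1.** *This step proves $f(A)\ge f(B)$ for all integers $A>B\ge1$.* Put
$$d_i=A^iB^{k-i}\quad(1\le i\le k),\qquad L_i(n)=d_i(n+1)-1=d_in+(d_i-1).$$
Since $d_{i+1}/d_i=A/B>1$, we have $d_1<d_2<\dots<d_k$, so the $L_i$ are distinct. Their leading coefficients are $d_i\ge1$ and their constant terms are $d_i-1\ge0$. They are admissible by the choice $n\equiv-1\pmod\ell$. By the Proposition there are arbitrarily large $n$ for which $p'=L_i(n)$ and $p=L_j(n)$ are both prime for some $i<j$. Since $L_i(n)\ge n$, taking $n\ge p_0$ ensures $p'\ge p_0$, so the variant of the hypothesis with $p_0$ is enough. Since $d_j>d_i$, we have $p>p'$, and the hypothesis gives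
$$0\le f(p+1)-f(p'+1)=f\big(d_j(n+1)\big)-f\big(d_i(n+1)\big)=f(d_j)-f(d_i).$$
Now $f(d_i)=i\,f(A)+(k-i)f(B)$, so
$$f(d_j)-f(d_i)=(j-i)\big(f(A)-f(B)\big).\tag{2}$$
As $j-i\ge1$, we conclude $f(A)\ge f(B)$, whichever pair $i<j$ we were given.

**Step 2.** *This step passes from monotone to logarithmic.* By Step 1, $f$ is nondecreasing on $\mathbb N$. Lemma 1 with $G=\mathbb N$ gives $f(n)=c\log n$ with $c\ge0$. $\blacksquare$

Here is the mechanism with $k$ replaced by $3$, purely as an illustration, for $A=3$, $B=2$. The coefficients are $12,18,27$; write $m=n+1$. For $m=1$ the values $12m-1,18m-1,27m-1$ are $11,17,26$, and the primes $11,17$ give $f(18)-f(12)=f(3)-f(2)\ge0$. For $m=2$ they are $23,35,53$, and the primes $23,53$ give $f(54)-f(24)=2(f(3)-f(2))\ge0$. For $m=4$ they are $47,71,107$, all prime. The pair varies, but the conclusion does not.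

## Deriving the Proposition from Maynard's theorem

The Proposition follows from Theorem 3.1 of J. Maynard, *Dense clusters of primes in subsets*, Compositio Math. 152 (2016), 1517–1554. We quote the special case we need, in which the ambient set of that theorem is $\mathbb N$, all primes are used, and its auxiliary parameter $B$ equals $1$. For a positive integer $x$ write
$$\mathcal A(x)=[x,2x)\cap\mathbb N,\qquad \mathcal A(x;q,h)=\{n\in\mathcal A(x):n\equiv h\ (\mathrm{mod}\ q)\}.$$
For $L(n)=an+b$ let $P_L(x)$ and $P_L(x;q,h)$ be the numbers of primes $L(n)$ with $n\in\mathcal A(x)$ and with $n\in\mathcal A(x;q,h)$, respectively, and put $\varphi_L(q)=\varphi(aq)/\varphi(a)$.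

**Theorem (Maynard, Theorem 3.1, special case).** Let $\alpha>0$ and $0<\theta<1$. There is $C=C(\alpha,\theta)$ such that the following holds. Let $\{L_1,\dots,L_k\}$ be admissible, with $0\le a_i,b_i\le x^\alpha$ and $C\le k\le(\log x)^\alpha$. Suppose

1. $\displaystyle\sum_{q\le x^\theta}\max_h\Big|\#\mathcal A(x;q,h)-\frac{\#\mathcal A(x)}q\Big|\ll\frac{\#\mathcal A(x)}{(\log x)^{100k^2}}$;
2. for each $L=L_i$: $\displaystyle\sum_{q\le x^\theta}\max_{(L(h),q)=1}\Big|P_L(x;q,h)-\frac{P_L(x)}{\varphi_L(q)}\Big|\ll\frac{P_L(x)}{(\log x)^{100k^2}}$;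
3. $\#\mathcal A(x;q,h)\ll\#\mathcal A(x)/q$ for $q<x^\theta$.

If $\delta>1/\log k$ and
$$\frac1k\sum_i\frac{\varphi(a_i)}{a_i}P_{L_i}(x)\ge\delta\,\frac{\#\mathcal A(x)}{\log x},$$
then
$$\#\{n\in\mathcal A(x):\text{at least } C^{-1}\delta\log k\text{ of the }L_i(n)\text{ are prime}\}\gg\#\mathcal A(x)(\log x)^{-k}e^{-Ck}.$$

We also use the Bombieri–Vinogradov theorem. Put
$$E(y;m)=\max_{(g,m)=1}\Big|\pi(y;m,g)-\frac{\mathrm{li}(y)}{\varphi(m)}\Big|,$$
where $\pi(y;m,g)$ counts the primes up to $y$ in the class $g$ modulo $m$. Then for every $D>0$ there is $D_1$ such that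
$$\sum_{m\le y^{1/2}(\log y)^{-D_1}}E(y;m)\ll_D y(\log y)^{-D}.$$

**Step 1.** *This step fixes the parameters so that "at least $C^{-1}\delta\log k$" means at least two.* Take $\alpha=1$, $\theta=1/3$, $\delta=1/2$, and let $C=C(1,1/3)$. Fix an integer $k\ge C$ with $\log k\ge4C$ and $k>e^2$. Then $\delta=1/2>1/\log k$ and $C^{-1}\delta\log k\ge2$. This $k$ is an absolute constant, chosen before the forms. Now fix an admissible set of $k$ distinct forms as in the Proposition and let $x\to\infty$ through integers. Implied constants below may depend on the forms and on $k$ until we say otherwise. The conditions $a_i,b_i\le x$ and $k\le\log x$ hold for large $x$.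

**Step 2.** *This step checks conditions 1 and 3.* We have $\#\mathcal A(x)=x$ and $\#\mathcal A(x;q,h)=x/q+O(1)$. The sum in condition 1 is $O(x^{1/3})$, which for large $x$ is at most $x(\log x)^{-100k^2}$. For $q<x^{1/3}$ we have $\#\mathcal A(x;q,h)\le x/q+1\le2x/q$, which is condition 3.

**Step 3.** *This step translates condition 2 into primes in arithmetic progressions.* Let $L(n)=an+b$ be one of the forms. Admissibility gives $(a,b)=1$, since a common prime factor would divide every value of $L$. Suppose $(L(h),q)=1$. Then $n\in[x,2x)$ and $n\equiv h\pmod q$ hold exactly when $an+b\in[ax+b,2ax+b)$ and $an+b\equiv ah+b\pmod{aq}$. Also every integer in the class $ah+b$ modulo $aq$ has the form $an+b$. So $P_L(x;q,h)$ counts the primes in $[ax+b,2ax+b)$ in this class. The class is reduced: $(ah+b,q)=1$ by assumption, and $(ah+b,a)=(b,a)=1$. With $X=\mathrm{li}(2ax+b)-\mathrm{li}(ax+b)$ we get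
$$P_L(x;q,h)=\frac X{\varphi(aq)}+O\big(1+E(ax+b;aq)+E(2ax+b;aq)\big),\tag{3}$$
where the $1$ takes care of the endpoints. The case $q=1$ is
$$P_L(x)=\frac X{\varphi(a)}+O\big(1+E(ax+b;a)+E(2ax+b;a)\big).\tag{4}$$

**Step 4.** *This step checks condition 2.* Divide (4) by $\varphi_L(q)$. The main term becomes $X/\varphi(aq)$, the same as in (3). Since $\varphi(aq)\ge\varphi(a)\varphi(q)$, we have $1/\varphi_L(q)\le1/\varphi(q)$, and $\sum_{q\le x^{1/3}}1/\varphi(q)\ll\log x$. So the sum in condition 2 is
$$\ll x^{1/3}+\sum_{q\le x^{1/3}}\big(E(ax+b;aq)+E(2ax+b;aq)\big)+\big(1+E(ax+b;a)+E(2ax+b;a)\big)\log x .$$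
Since $a$ is fixed, the moduli $aq\le ax^{1/3}$ are distinct and lie in the range of the Bombieri–Vinogradov theorem for $y=ax+b$ and for $y=2ax+b$, when $x$ is large. So the middle sum is $O_D(x(\log x)^{-D})$ for every $D$. The modulus $a$ is one of the moduli ($q=1$), so using the theorem with $D+1$ bounds the last term by $O_D(x(\log x)^{-D})$ as well.

On the other side, $X\sim ax/\log x$, and the error in (4) is of smaller order, so
$$P_L(x)\sim\frac a{\varphi(a)}\,\frac x{\log x}.\tag{5}$$
Take $D=100k^2+2$. Then the left side of condition 2 divided by $P_L(x)(\log x)^{-100k^2}$ tends to $0$, and condition 2 holds for large $x$ with implied constant $1$. In all three conditions the implied constants can thus be taken absolute once $x$ is large, so they do not interfere with the choice of $k$.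

**Step 5.** *This step checks the density hypothesis and concludes.* By (5), $\frac1k\sum_i\frac{\varphi(a_i)}{a_i}P_{L_i}(x)\sim x/\log x$, which is at least $\frac12\,\#\mathcal A(x)/\log x$ for large $x$. The theorem applies. Its lower bound is positive, so for every sufficiently large $x$ there is an $n\in[x,2x)$ with at least two of the $L_i(n)$ prime. Hence there are infinitely many such $n$. $\blacksquare$

## Other shifts, primes in a progression, and a bounded local loss

The argument survives a weakening of the hypothesis in three directions: the shift $1$ becomes any $a\ne0$, the primes are restricted to a residue class, and the inequality is only required for $p$ and $p'$ of comparable size and up to a constant. With restricted primes we cannot expect to control all values $f(\ell)$. If $p\equiv1\pmod4$, then $p+1\equiv2\pmod4$, so $p+1$ is exactly once divisible by $2$. Changing $f(2)$ then only shifts all the values $f(p+1)$ by the same amount, and $f(2)$ is invisible. The right statement must list the visible primes.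

**Theorem 2.** Let $a\ne0$ be an integer, let $Q\ge1$, $\gcd(r,Q)=1$, and let $\mathcal P$ be the set of primes $p\equiv r\pmod Q$. Put
$$S=\{\ell\text{ prime}:\ \ell\nmid a,\ \ \ell^{v_\ell(Q)}\mid r+a\}.$$
For a real completely additive $f$ the following are equivalent.

- (i) There are $\lambda>1$, $K\ge0$, $p_0$ such that $f(p+a)\ge f(p'+a)-K$ whenever $p,p'\in\mathcal P$, $p_0\le p'<p\le\lambda p'$.
- (ii) There is a real $c$ with $f(\ell)=c\log\ell$ for all $\ell\in S$.

The values $f(\ell)$, $\ell\notin S$, are arbitrary. Moreover, $f(p+a)$ is nondecreasing on $\{p\in\mathcal P:p\ge p_0\}$ for some $p_0$ if and only if (ii) holds with $c\ge0$.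

We always take $p_0>|a|$, so that $p+a\ge1$. Enlarging $p_0$ only removes pairs from (i).

The set $S$ contains every prime $\ell\nmid aQ$, since then $\ell^{v_\ell(Q)}=1$. So only finitely many primes are outside $S$. Some examples:

- $a=1$, $Q=1$: $S$ is the set of all primes.
- $a=2$, $Q=1$: $S$ is the set of odd primes; indeed $p+2$ is odd for $p>2$.
- $a=1$, $Q=4$, $r=1$: here $2^{v_2(Q)}=4\nmid2=r+a$, so $S$ is the set of odd primes, as we saw.
- $a=1$, $Q=4$, $r=3$: here $4\mid4=r+a$, so $S$ is the set of all primes.

For $a=Q=1$ the theorem says in particular that a merely local, one-sided bound $f(p+1)\ge f(p'+1)-K$ for $p_0\le p'<p\le\lambda p'$ already forces $f=c\log$, with $c$ of either sign. The constant $K$ cannot be replaced by $\varepsilon\log p$, for any $\varepsilon>0$; the last section shows this.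

## The invisible part of $p+a$ is constant

**Step 1.** *This step shows that the primes outside $S$ contribute the same factor to every $p+a$.* Let $p\in\mathcal P$ with $p>|a|$ and let $\ell\notin S$.

- If $\ell\mid a$, then $\ell\le|a|<p$, so $\ell\nmid p$. Hence $\ell\nmid p+a$, and $v_\ell(p+a)=0$.
- If $\ell\nmid a$, then $\ell\notin S$ means $\ell^{v_\ell(Q)}\nmid r+a$. In particular $\ell\mid Q$. Since $p+a\equiv r+a\pmod{\ell^{v_\ell(Q)}}$ and the right side is not divisible by this power of $\ell$, we get $v_\ell(p+a)=v_\ell(r+a)$.

So the part $E$ of $p+a$ composed of primes outside $S$ does not depend on $p$.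

**Step 2.** *This step proves (ii)$\Rightarrow$(i), with no condition on $f$ outside $S$.* Assume (ii). The integer $(p+a)/E$ has all its prime factors in $S$, so
$$f(p+a)=c\log(p+a)+f(E)-c\log E\qquad(p\in\mathcal P,\ p>|a|).\tag{6}$$
The values $f(\ell)$ with $\ell\notin S$ enter only through the additive constant $f(E)$. If $c\ge0$, then (6) is nondecreasing in $p$, and (i) holds with $K=0$. If $c<0$, take any $\lambda>1$ and $p_0>2|a|$. For $p_0\le p'<p\le\lambda p'$ we have $p+a\le\frac32p$ and $p'+a\ge\frac12p'$, so $(p+a)/(p'+a)\le3\lambda$, and (i) holds with $K=|c|\log(3\lambda)$. Since the values outside $S$ were not used, they are arbitrary.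

**Step 3.** *This step proves the monotonicity statement, granted (i)$\Rightarrow$(ii).* If (ii) holds with $c\ge0$, then (6) shows that $f(p+a)$ is nondecreasing on the elements of $\mathcal P$ exceeding $|a|$. Conversely, if $f(p+a)$ is nondecreasing for $p\ge p_0$ in $\mathcal P$, then (i) holds with $K=0$ and any $\lambda>1$, so (ii) holds by the implication proved next. Then (6) is available. As $\mathcal P$ is infinite, $c\log(p+a)$ must be nondecreasing along large $p\in\mathcal P$, so $c\ge0$.

## From a bounded local loss to the logarithm

It remains to prove (i)$\Rightarrow$(ii). Repeating the proof of Theorem 1 meets three obstacles. The two primes produced have ratio close to $(A/B)^{j-i}$, which may exceed $\lambda$. The forms must take values in the class $r$ modulo $Q$. And there is a loss $K$. The steps below deal with these in turn.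

**Step 1.** *This step replaces the local bound by a bound for all pairs, at a logarithmic cost.* Enlarge $p_0$ so that $p_0>2|a|$ and so that every interval $(\sqrt\lambda\,y,\lambda y]$ with $y\ge p_0$ contains an element of $\mathcal P$. The latter is possible by the prime number theorem in arithmetic progressions. Let $p'<p$ be in $\mathcal P$ with $p'\ge p_0$. Put $q_0=p'$. As long as $q_t<p/\lambda$, choose
$$q_{t+1}\in\mathcal P\cap(\sqrt\lambda\,q_t,\lambda q_t];$$
then $q_{t+1}\le\lambda q_t<p$. The $q_t$ grow at least by the factor $\sqrt\lambda$, so this stops at some $q_T$ with $p/\lambda\le q_T<p$. From $\lambda^{T/2}p'\le q_T\le p$ we get $T\le2\log(p/p')/\log\lambda$. The chain $p'=q_0<q_1<\dots<q_T<p$ has $T+1$ steps, each between elements of $\mathcal P$ with ratio at most $\lambda$. Adding up (i) over these steps gives a loss of at most $(T+1)K$, so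
$$f(p+a)-f(p'+a)\ge-C\log(p/p')-K,\qquad C=\frac{2K}{\log\lambda}.\tag{7}$$

**Step 2.** *This step builds forms whose values lie in the class $r$ modulo $Q$.* Write $Q=Q_1Q_2$ with $Q_1=\prod_{\ell\in S}\ell^{v_\ell(Q)}$, so $Q_2$ is coprime to all primes in $S$, and $(Q_1,Q_2)=1$. By the definition of $S$, every factor $\ell^{v_\ell(Q)}$ of $Q_1$ divides $r+a$, so $Q_1\mid r+a$. Let $\langle S\rangle$ be the set of positive integers all of whose prime factors lie in $S$. Take
$$A>B\ \text{ in }\langle S\rangle,\qquad A\equiv B\equiv1\pmod{Q_2},$$
and put $d_i=A^iB^{k-i}$ for $1\le i\le k$. Since $(Q_1,Q_2)=1$, we can choose $m_0\ge|a|$ with $Q_1m_0\equiv r+a\pmod{Q_2}$. Set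
$$L_i(n)=d_iQ_1(m_0+Q_2n)-a .$$
The leading coefficient is $d_iQ\ge1$, so the forms are distinct. The constant term is $d_iQ_1m_0-a\ge|a|-a\ge0$. Modulo $Q_2$ we have $d_i\equiv1$, so $L_i(n)\equiv Q_1m_0-a\equiv r$. Modulo $Q_1$ we have $L_i(n)\equiv-a\equiv r$. As $(Q_1,Q_2)=1$, it follows that
$$L_i(n)\equiv r\pmod Q\quad\text{for all }n.$$

**Step 3.** *This step checks admissibility.* Let $\ell$ be a prime.

- If $\ell\mid Q$, then $L_i(n)\equiv r\not\equiv0\pmod\ell$ for every $n$, since $\gcd(r,Q)=1$.
- If $\ell\nmid Q$ and $\ell\mid a$, then $\ell\notin S$, so $\ell\nmid d_iQ_1$. As $\ell\nmid Q_2$, we can choose $n$ with $m_0+Q_2n\equiv1\pmod\ell$, and then $L_i(n)\equiv d_iQ_1\not\equiv0\pmod\ell$ for all $i$.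
- If $\ell\nmid Qa$, choose $n$ with $m_0+Q_2n\equiv0\pmod\ell$; then $L_i(n)\equiv-a\not\equiv0\pmod\ell$ for all $i$.

A small instance, with two forms only: let $a=1$, $Q=4$, $r=1$, so $Q_1=1$, $Q_2=4$, and $m_0=2$ is allowed. Take $A=9$, $B=5$, with coefficients $45=AB$ and $81=A^2$. The forms are $45(2+4n)-1$ and $81(2+4n)-1$. For $n=2$ their values are $449$ and $809$, both prime and both $\equiv1\pmod4$, and $f(810)-f(450)=f(81)-f(45)=f(9)-f(5)$.

**Step 4.** *This step extracts an inequality between $f(A)$ and $f(B)$ with an error independent of $A$ and $B$.* By the Proposition there are arbitrarily large $n$ and $i<j$ with $p'=L_i(n)$ and $p=L_j(n)$ both prime. They lie in $\mathcal P$, and $p>p'\ge p_0$ for large $n$. Since $p+a$ and $p'+a$ are $d_j$ and $d_i$ times the same integer, (2) gives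
$$f(p+a)-f(p'+a)=f(d_j)-f(d_i)=(j-i)\big(f(A)-f(B)\big).$$
With $M=Q_1(m_0+Q_2n)$ we have $p/p'=(d_jM-a)/(d_iM-a)$, which tends to $d_j/d_i$ as $n\to\infty$ for each of the finitely many pairs $i<j$. So for $n$ large, $p/p'\le2d_j/d_i=2(A/B)^{j-i}$. Insert this in (7):
$$(j-i)\big(f(A)-f(B)\big)\ge-C(j-i)\log(A/B)-C\log2-K .$$
Divide by $j-i\ge1$:
$$f(A)-f(B)\ge-C\log(A/B)-K',\qquad K'=C\log2+K.\tag{8}$$
Here $C$ and $K'$ depend only on $\lambda$ and $K$.

**Step 5.** *This step removes $K'$, and the congruence condition on $A$ and $B$ with it.* Now let $A>B$ be arbitrary in $\langle S\rangle$. Both are coprime to $Q_2$, so $A^N\equiv B^N\equiv1\pmod{Q_2}$ for every positive multiple $N$ of $\varphi(Q_2)$. Since $A^N>B^N$ lie in $\langle S\rangle$, (8) applies to them: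
$$N\big(f(A)-f(B)\big)\ge-CN\log(A/B)-K' .$$
Divide by $N$ and let $N\to\infty$ through multiples of $\varphi(Q_2)$. The constant $K'$ disappears because it is the same for all $N$:
$$f(A)+C\log A\ge f(B)+C\log B .\tag{9}$$

**Step 6.** *This step concludes.* The logarithmic loss does not disappear under taking powers, but it is itself completely additive. So $g=f+C\log$ is completely additive, and by (9) it is nondecreasing on $\langle S\rangle$, which contains $1$ and is closed under multiplication. Lemma 1 gives $g=c'\log$ on $\langle S\rangle$ for some constant $c'$. Hence $f=(c'-C)\log$ on $\langle S\rangle$, and in particular $f(\ell)=(c'-C)\log\ell$ for all $\ell\in S$. This is (ii). $\blacksquare$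

## A loss of $\varepsilon\log p$ is too much

Let $\varepsilon>0$ and consider the completely additive function
$$f(n)=\eta\,v_2(n),\qquad\eta=\tfrac12\,\varepsilon\log2 .$$
Since $2^{v_2(n)}\le n$, we have $v_2(n)\le\log n/\log2$. So for all primes $p>p'$,
$$f(p'+1)\le\eta\,\frac{\log(p'+1)}{\log2}=\frac\varepsilon2\log(p'+1)\le\frac\varepsilon2\log(p+1)\le\varepsilon\log p,$$
the last inequality because $p+1\le p^2$. As $f\ge0$, it follows that
$$f(p+1)\ge0\ge f(p'+1)-\varepsilon\log p\qquad\text{for all primes }p>p'.$$
But $f$ is not a multiple of the logarithm: $f(3)=0$ would force the multiple to be $0$, while $f(2)=\eta>0$. So in Theorem 2 with $a=Q=1$, the bounded loss $K$ cannot be relaxed to $\varepsilon\log p$, however small $\varepsilon$ is.
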